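# Subset feedback vertex set on $k$-trapezoid graphs: a digraph whose paths describe all $S$-forests

## 1. A digraph on triples of very small vertex sets

Let $V$ be a finite set of $n$ elements with a strict partial order $<$, let $S\subseteq V$, and let $w:V\to\mathbb R_{\ge 0}$. We write $u\parallel v$ when $u\neq v$ are incomparable. For sets $A,B$ we write $A\prec B$ if $a<b$ for all $a\in A$, $b\in B$ (vacuously true if one of them is empty), and we omit braces around singletons. $\mathrm{Max}(A)$ and $\mathrm{Min}(A)$ are the sets of maximal and of minimal elements of $A$.

**Definition (state digraph).** A *state* is a triple $(O,M,N)$ with $O,M\subseteq V$, $|O|,|M|\le 2$, and either $N=\bot$ (a special symbol) or $N\subseteq V$ with $|N|\le 2$. The initial state is $(\emptyset,\emptyset,\bot)$. There are three kinds of arcs.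

* *Open $y$.* Allowed if $|O|\le 1$, $y\notin O$, $m<y$ for all $m\in M$, and ($N=\bot$ or $z\le y$ for some $z\in N$). It leads to $(O\cup\{y\},M,N)$ and has gain $w(y)$.
* *Close $x$*, for $x\in O$. It leads to $(O\setminus\{x\},\mathrm{Max}(M\cup\{x\}),N')$, where $N'=\bot$ if $x\in S$ and $N'=N$ if $x\notin S$. It has gain $0$, and it exists only if $|\mathrm{Max}(M\cup\{x\})|\le 2$.
* *Bulk with $N'$.* Allowed if $O\cap S=\emptyset$ and $N=\bot$, for any $N'\subseteq V$ with $|N'|\le 2$. It leads to $(O,M,N')$ and has gain $w(\Phi(O,M,N'))$, where
$$\Phi(O,M,N')=\{f\in V\setminus(S\cup O):\ m<f<z\ \text{ for all } m\in M,\ z\in N'\}.\tag{1}$$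

Note that $N=\emptyset$ and $N=\bot$ are different: if $N=\emptyset$, no vertex can be opened.

Read a path as a sweep from left to right. $O$ holds the vertices that are currently open, and $M$ the maximal vertices among those already closed. A bulk arc adds a whole set of non-terminals at once, namely everything above all of $M$ and below all of $N'$; the set $N'$ is a promise that every vertex opened from now on lies above some element of $N'$. The promise stays in force until a vertex of $S$ is closed.

For a path $\Lambda$ from the initial state let $Q$ be the set of vertices opened along $\Lambda$, let $\Phi_1,\Phi_2,\dots$ be the sets (1) of its bulk arcs in order, and put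
$$Y(\Lambda)=Q\cup\bigcup_i\Phi_i .$$

**Example 1 (a walk).** We use an order given by intervals: $u<v$ means that the interval of $u$ lies strictly to the left of that of $v$. For $i=1,2,3$ let $s_i=[i-0.1,\,i+0.1]$ and $c_i=[i-0.6,\,i+0.6]$. Also let $u_1,\dots,u_r$ be $r$ elements, all with interval $[1.45,1.55]$. Put $S=\{s_1,s_2,s_3\}$. The incomparable pairs are $c_is_i$, $c_1c_2$, $c_2c_3$, and all pairs inside $\{c_1,c_2,u_1,\dots,u_r\}$. So the graph of incomparable pairs is a clique $\{c_1,c_2,u_1,\dots,u_r\}$ together with $c_3$ hanging from $c_2$ and a pendant $s_i$ at each $c_i$. Here is a path of the digraph.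

1. Open $c_1$. Bulk with $\{s_1\}$: no non-terminal other than $c_1$ is below $s_1$, and nothing is added.
2. Open $s_1$ and close it; now $M=\{s_1\}$ and $N=\bot$. Open $c_2$, which is allowed since $s_1<c_2$. Now $O=\{c_1,c_2\}$.
3. Bulk with $\{s_2\}$. Here $\Phi(\{c_1,c_2\},\{s_1\},\{s_2\})=\{u_1,\dots,u_r\}$, because $s_1<u_i<s_2$ while $c_3\not< s_2$.
4. Close $c_1$; as $c_1\parallel s_1$, we get $M=\{s_1,c_1\}$. Open $s_2$, which is above $s_1$ and $c_1$, and respects the promise. Close it; then $M=\{s_2\}$ and $N=\bot$.
5. Open $c_3$. Bulk with $\{s_3\}$ adds nothing. Close $c_2$; then $M=\{s_2,c_2\}$. Open $s_3$ and close it; then $M=\{s_3\}$. Bulk with $\emptyset$ adds nothing. Close $c_3$.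

The path collects all of $V$, although $V$ contains antichains of size $r+2$ and no set in a state had more than two elements.

The digraph has $\mathcal O(n^6)$ arcs. Its purpose is this: when $G$ is the graph of incomparable pairs of $<$, the sets $Y(\Lambda)$ and their subsets are exactly the vertex sets of $G$ that have no cycle through $S$. A heaviest such set is then a heaviest path.

## 2. Subset feedback vertex set on $k$-trapezoid graphs, and the two theorems

**Definition (SFVS).** In *Subset Feedback Vertex Set* the input is a graph $G=(V,E)$, weights $w:V\to\mathbb R_{\ge0}$ and a set $S\subseteq V$ of *terminals*. One seeks a minimum-weight $X\subseteq V$ that meets every vertex set that contains a terminal and induces a cycle. In the unweighted version $w\equiv 1$. Throughout $n=|V|$.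

Equivalently, $G-X$ has no cycle through a vertex of $S$. Indeed, let $K$ be a shortest cycle of $G-X$ through a given $s\in S$. A chord of $K$ would split it into two shorter cycles, at least one of which contains $s$. So $K$ is induced.

**Definition ($S$-forest).** A set $Y\subseteq V$ is an *$S$-forest* if $G[Y]$ has no cycle through a vertex of $S$.

Subsets of $S$-forests are $S$-forests, and SFVS asks for an $S$-forest of maximum weight; then $X=V\setminus Y$. For example, in a triangle with $S$ a single vertex, the $S$-forests are the proper subsets of the vertex set. In a graph with $S=\emptyset$ every vertex set is an $S$-forest, however dense the graph is.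

**Definition ($k$-trapezoid graph).** Let $k\ge2$ and let $L_1,\dots,L_k$ be parallel horizontal lines, from top to bottom. A *$k$-trapezoid* is given by one closed interval $I_i$ on each $L_i$; it is the polygon formed by the union of the trapezoids spanned by $I_i$ and $I_{i+1}$, $i=1,\dots,k-1$. A *$k$-trapezoid graph* is the intersection graph of a family of $k$-trapezoids on the same $k$ lines.

For $k=2$ these are the trapezoid graphs. For instance, two vertices with intervals $[0,1],[2,3]$ on $L_1$ and $[2,3],[0,1]$ on $L_2$ are adjacent: the polygons cross between the lines.

The number $k$ is part of the input and is treated as a parameter, and the graph comes with its representation. The background is as follows. These graphs have mim-width $\mathcal O(k)$, witnessed by a branch decomposition computable in polynomial time from the representation. Weighted SFVS is solvable in $n^{\mathcal O(w^2)}$ time given a branch decomposition of mim-width $w$. Together this gives $n^{\mathcal O(k^2)}$. No conditional lower bound with respect to $k$ is known. Question 9.1.4 of the source "University Of Ioannina Department Of Mathematics" asks whether $n^{o(k^2)}$ is possible: is there a computable $f$, a function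 $g$ with $g(k)=o(k^2)$, and a single algorithm that for every $k\ge2$ solves SFVS on $n$-vertex $k$-trapezoid graphs, given with a representation, in time $f(k)\cdot n^{g(k)}$?

The obvious route, dynamic programming along the decomposition of mim-width $\mathcal O(k)$, produces an exponent that depends on $k$ through the width. The digraph of Section 1 sees only the order $<$, and the number of lines does not appear in it. The answer to the question is yes, unconditionally, for both versions.

**Theorem 1.** Weighted SFVS on $n$-vertex $k$-trapezoid graphs given with a representation is solvable in time $\mathcal O(kn^2+n^6)$. So $f(k)=\mathcal O(k)$ and $g(k)=6=o(k^2)$ work, with one algorithm for all $k\ge2$. The unweighted version is the case $w\equiv1$.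

A *cocomparability graph* is a graph $G$ that is the incomparability graph of some strict partial order: distinct $u,v$ are adjacent iff $u\parallel v$. Equivalently, the complement of $G$ has a transitive orientation. The path $a\,b\,c$ is one, via the single relation $a<c$.

**Theorem 2.** Weighted SFVS is solvable in time $\mathcal O(n^6)$ on all cocomparability graphs, without a representation. These graphs are exactly the union over all $k\ge2$ of the $k$-trapezoid graphs. Moreover, the $S$-forests of a cocomparability graph are exactly the subsets of the sets $Y(\Lambda)$, where $\Lambda$ ranges over the paths from the initial state of the digraph of Section 1, which has $\mathcal O(n^6)$ arcs.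

The computational model counts additions, subtractions and comparisons of weights and of representation coordinates at unit cost. No complexity hypothesis is used.

## 3. From $k$ lines to one partial order

**Lemma 0.** For vertices $u\neq v$ of a $k$-trapezoid graph put $u<v$ if on every line $L_i$ the interval of $u$ lies strictly to the left of that of $v$. This is a strict partial order, computable in $\mathcal O(kn^2)$ time, and distinct $u,v$ are adjacent iff they are incomparable.

*Proof.* Irreflexivity and transitivity are clear, and so is the running time. If $u<v$, then at every height between two lines the endpoints of the horizontal sections are convex combinations of the endpoints on these two lines. So $u$ lies strictly to the left of $v$ at every height, and the polygons are disjoint.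

Now let $u\parallel v$. If the intervals meet on some line, the polygons meet. Otherwise the intervals are disjoint on all lines. On some line $u$ is on the left and on another line $v$ is, so there are consecutive lines $L_i,L_{i+1}$ with different left–right orders. Let $[l_u(h),r_u(h)]$ and $[l_v(h),r_v(h)]$, $h\in[0,1]$, be the sections in that strip; the four functions are continuous. If the sections never met, $[0,1]$ would be the disjoint union of the relatively open sets $\{r_u<l_v\}$ and $\{r_v<l_u\}$, both nonempty (one contains $0$, the other $1$). This contradicts the connectedness of $[0,1]$. $\square$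

From now on $G=(V,E)$ is a graph and $<$ a strict partial order on $V$ such that distinct $u,v$ are adjacent iff $u\parallel v$.

**Lemma 1.** Let $A,B$ be disjoint nonempty sets, each inducing a connected subgraph, with no edge between them. Then $A\prec B$ or $B\prec A$.

*Proof.* Every $a\in A$ and $b\in B$ are comparable. Let $a,a'\in A$ be adjacent and $b\in B$. If $a<b<a'$, then $a<a'$, contradicting adjacency. So adjacent vertices of $A$ lie on the same side of $b$, and by connectivity all of $A$ does. Symmetrically, for fixed $a$ all of $B$ lies on one side of $a$. For pairs $(a,b)$ and $(a',b')$, compare both with $(a',b)$: all pairs are ordered the same way. $\square$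

## 4. Tiny orders: what each rule of the digraph prevents

*No terminals.* If $S=\emptyset$, the whole set $V$ is an $S$-forest. One bulk arc with $N'=\emptyset$ from the initial state adds $\Phi(\emptyset,\emptyset,\emptyset)=V$.

*A triangle with one terminal.* Let $V=\{s,a,b\}$ be an antichain and $S=\{s\}$. The set $V$ must not be collected. Three vertices cannot be open together. If one of them is closed, then it, or some element above it, is in $M$, and no element incomparable to it can be opened afterwards; so not all three can be opened. If $s$ is open, bulk is forbidden, since $O\cap S\ne\emptyset$. If $s$ is closed, then $s\in M$ and bulk finds only elements above $s$: none. If we bulk first with $N'=\emptyset$, we may collect $a,b$, but nothing can be opened afterwards. If we bulk with $N'=\{s\}$, only elements below $s$ are added: none. Without the promise, "bulk, then open $s$" would collect the triangle.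

*A 4-cycle.* Let $1<2$ and $3<4$ be the only relations. The incomparability graph is the 4-cycle $1\,3\,2\,4$. Let $S=\{1\}$. If we open $1$ and $3$, close $1$, and open $2$, then $O=\{3,2\}$ and $M=\{1\}$. To open $4$ we need $1<4$, which is false. The rule "$m<y$ for all $m\in M$" makes closed vertices comparable with later ones, and the adjacency $1\,4$ would violate it.

## 5. Every path collects an $S$-forest

**Proposition A.** For every path (even walk) $\Lambda$ from the initial state, $Y(\Lambda)$ is an $S$-forest, and its weight equals the total gain of $\Lambda$. Moreover $\Lambda$ has at most $3n+1$ arcs.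

**Step 1 (the length of $\Lambda$).** This step bounds the number of arcs. By induction, $M=\mathrm{Max}(\text{vertices closed so far})$. So if $x$ has been closed, then $x\le m$ for some $m\in M$. If $y$ is opened, it was not closed before, since otherwise $y\le m<y$ for some $m\in M$; and it is not in $O$. So each vertex is opened at most once, and closed at most once. A bulk arc sets the third component to a set, and the next bulk arc needs it to be $\bot$; only closing a terminal restores $\bot$. So between two consecutive bulk arcs a terminal is closed, and there are at most $n+1$ bulk arcs. In total there are at most $n+n+(n+1)$ arcs.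

**Step 2 (which pairs are forced to be comparable).** This step shows that what the states forget is harmless.

(a) *If $x$ is closed before $y$ is opened, then $x<y$.* At that moment $x\le m<y$ for some $m\in M$.

(b) *If $x$ is closed before bulk $i$, then $x\prec\Phi_i$.* For $f\in\Phi_i$ we have $x\le m<f$ for some $m\in M$.

(c) *If $y$ is opened after bulk $i$, then $\Phi_i\prec y$.* Let $N_i$ be the set chosen by bulk $i$. If $N_i$ is still the third component when $y$ is opened, then $y\ge z$ for some $z\in N_i$, and $f<z$ for all $f\in\Phi_i$. Otherwise the third component was reset by the first terminal $t$ closed after bulk $i$. Since $O\cap S=\emptyset$ at bulk $i$, this $t$ was opened after bulk $i$, and while $N_i$ was pending. So $\Phi_i\prec t$ by the first case. As $y$ is opened after $t$ is closed, $t<y$ by (a). Hence $\Phi_i\prec y$.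

(d) *If $i<i'$, then $\Phi_i\prec\Phi_{i'}$.* Bulk $i'$ needs $N=\bot$, so some terminal was closed between the two bulks. As $O\cap S=\emptyset$ at bulk $i$, that terminal $t$ was opened after bulk $i$. So $\Phi_i\prec t$ by (c) and $t\prec\Phi_{i'}$ by (b).

Statement (c) explains the reset rule: after a terminal $t$ opened under the promise is closed, everything later lies above $t$, and $t$ lies above $\Phi_i$. The promise may then be forgotten.

**Step 3 (the gain is the weight).** This step checks that nothing is counted twice. A vertex of $Q$ is, at bulk $i$, already closed, or in $O$, or opened later. In the three cases it is not in $\Phi_i$, by (b), by the definition (1), and by (c), respectively. By (d) the sets $\Phi_i$ are pairwise disjoint. Each vertex is opened at most once, so the total gain is $w(Y(\Lambda))$.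

**Step 4 (a forest that contains the edges inside $Q$).** Let $G^+$ be the graph on $Q$ in which two vertices are adjacent iff they are in $O$ together at some state of $\Lambda$. Each vertex is in $O$ during a contiguous range of states. *$G^+$ is a forest:* suppose it has a cycle, and let $v$ be a vertex of the cycle whose range ends first (possibly tied). Each of the two cycle-neighbors of $v$ shares a state with $v$ and does not end before $v$, so it contains the last state of $v$. Then that state has $|O|\ge3$, which is impossible. *$E(G[Q])\subseteq E(G^+)$:* if two vertices of $Q$ are never in $O$ together, one is closed before the other is opened, and by (a) they are comparable.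

**Step 5 (no cycle through a terminal).** This step moves a cycle of $G[Y(\Lambda)]$ into the forest $G^+$. Let $O_i$ be the open set at bulk $i$. By (b), (c), (d), edges of $G[Y(\Lambda)]$ leaving $\Phi_i$ go only to $O_i$. Here $O_i\cap S=\emptyset$ and $|O_i|\le2$, and if $|O_i|=2$, then $O_i$ is an edge of $G^+$.

Suppose $K$ is a cycle of $G[Y(\Lambda)]$ through $s\in S$. The $\Phi_i$ avoid $S$, so $s\in Q$. No neighbor of $s$ is in any $\Phi_i$, because $s\notin O_i$; so the two neighbors of $s$ on $K$ are in $Q$. Consider a maximal subpath of $K$ inside some $\Phi_i$. The vertices $u,v$ of $K$ just before and after it are in $O_i$. They are distinct, since otherwise $K$ would consist of the subpath and $u$ and would miss $s$. So $O_i=\{u,v\}$, and we may replace the subpath by the edge $uv$ of $G^+$. Doing this for all such subpaths, and keeping all other edges (which lie in $E(G[Q])\subseteq E(G^+)$), we obtain a cyclic sequence of distinct vertices of $Q$, consecutive ones adjacent in $G^+$. It contains $s$ and its two distinct neighbors on $K$, so it has at least three vertices and is a cycle of the forest $G^+$. This is a contradiction. $\square$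

## 6. Interval models of forests, the case $S=V$, and two attempts that fail

We now want the converse: every $S$-forest is contained in some $Y(\Lambda)$. The first plan is to open and close every vertex of $Y$. For $S=V$ it works, thanks to the following lemma.

**Lemma 2.** Let $(P,\prec)$ be a finite nonempty strict partial order whose incomparability graph $H$ is a forest. For $x\in P$ let $D(x)=\{u\in P:u\prec x\}$. Then the sets $D(x)$ form a chain under inclusion. Let $D_1\subsetneq\dots\subsetneq D_\mu$ be the distinct ones, let $a(x)=i$ if $D(x)=D_i$, and let $b(x)=\max\{i:x\notin D_i\}$. Then $a(x)\le b(x)$, and $x\prec y$ iff $b(x)<a(y)$. For any choice of pairwise distinct reals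
$$\lambda(x)\in\left(a(x),a(x)+\tfrac13\right),\qquad \rho(x)\in\left(b(x)+\tfrac23,b(x)+1\right),\tag{2}$$
the intervals $I(x)=[\lambda(x),\rho(x)]$ satisfy: $x\prec y$ iff $\rho(x)<\lambda(y)$, and distinct $x,y$ are adjacent in $H$ iff $I(x)\cap I(y)\neq\emptyset$. Every real number lies in at most two of the intervals.

*Proof.* Suppose $u\in D(x)\setminus D(y)$ and $v\in D(y)\setminus D(x)$. So $u\prec x$, $v\prec y$, $u\not\prec y$, $v\not\prec x$, and therefore $u\ne v$, $x\ne y$. We check that the four cross pairs are distinct and incomparable.

* $u,v$: $u\prec v$ would give $u\prec y$, and $v\prec u$ would give $v\prec x$.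
* $x,y$: $x\prec y$ would give $u\prec y$, and $y\prec x$ would give $v\prec x$.
* $u,y$: $u\prec y$ is excluded; $y\prec u$ or $y=u$ would give $v\prec y\preceq u\prec x$.
* $v,x$: $v\prec x$ is excluded; $x\prec v$ or $x=v$ would give $u\prec x\preceq v\prec y$.

So $u\,v\,x\,y$ is a 4-cycle of $H$ in this cyclic order, which is impossible. This is the chain property.

As $x\notin D(x)=D_{a(x)}$, we have $b(x)\ge a(x)$. By the chain property $x\in D_i$ iff $i>b(x)$. So $x\prec y$ iff $x\in D_{a(y)}$ iff $a(y)>b(x)$. If $b(x)<a(y)$, then $\rho(x)<b(x)+1\le a(y)<\lambda(y)$. If $b(x)\ge a(y)$, then $\lambda(y)<a(y)+\frac13<b(x)+\frac23<\rho(x)$. This gives the statement on $\prec$. Also $\lambda(x)<\rho(x)$, because $a(x)\le b(x)$. Two distinct elements are incomparable iff neither interval ends before the other begins, that is, iff the intervals meet. Elements whose intervals share a point form a clique of the forest $H$, so there are at most two. $\square$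

**Example 2.** Let $P=\{t,B\}$ with $t,B$ incomparable. Then $D(t)=D(B)=\emptyset$, $\mu=1$ and $a=b=1$ for both. By (2), both left ends are in $(1,\frac43)$ and both right ends in $(\frac53,2)$, and the lemma leaves the order of the ends free. This freedom will matter.

*The case $S=V$.* Let $Y\ne\emptyset$ be an $S$-forest, that is, $G[Y]$ is a forest. Apply Lemma 2 to $Y$. Sweep from left to right, opening and closing each vertex at the ends of its interval, with no bulk arcs. At most two vertices are open at any time. Closed vertices are below those that open later. The elements of $M$ form an antichain, hence a clique of a forest, so $|M|\le2$. All arcs exist, and $Y(\Lambda)=Y$.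

*First obstruction.* For $S\neq V$ this plan fails when the non-terminals of $Y$ are dense. By (a) of Proposition A, vertices that are opened and pairwise incomparable must pairwise overlap in time. Finitely many pairwise intersecting closed intervals have a common point, namely the largest left end (the Helly property on the line). So an antichain of size $r$ that is opened entirely needs $|O|\ge r$ at some state. In Example 1 the set $V$ is an $S$-forest with an antichain of size $r+2$.

*Second attempt.* Contract each connected component of $G[Y\setminus S]$ to one node. We shall see that the resulting poset has a forest as its incomparability graph, so Lemma 2 applies to it. A state cannot store a component, so keep only the *contacts*, the non-terminals with a terminal neighbor, and add the others in bulk. If each contact is kept open for the whole interval of its component, the plan again fails: in Example 1 the contacts $c_1,c_2,c_3$ are in one component, and three vertices would be open at once.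

The way out is to give each contact a trimmed interval: it is open only near the terminals that it touches. The trimming has to meet three demands at once.

* Contacts $c_i,c_{i+1}$ of one component may be adjacent and then must overlap in time, by (a).
* At most two vertices may be open at any time.
* A contact that is closed must not be adjacent to a vertex that is added in bulk later, and symmetrically for contacts that open later.

The next three sections carry this out: the two contacts overlap in a small window between consecutive groups of terminals, the bulk arc takes place inside this window, and the freedom in (2) is used to secure the last demand.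

## 7. Blobs, terminal components and contacts

**Proposition B.** For every $S$-forest $Y$ there is a path $\Lambda$ from the initial state with $Y\subseteq Y(\Lambda)$.

The proof fills Sections 7–10. If $Y=\emptyset$, take the path without arcs. Let $Y\ne\emptyset$, $T=Y\cap S$ and $R=Y\setminus S$. The connected components of $G[R]$ are called *blobs*. The *nodes* are the singletons $\{s\}$, $s\in T$, which we write as $s$, and the blobs. The relation $\prec$ is a strict partial order on nodes; let $H$ be its incomparability graph. By Lemma 1, two nodes are adjacent in $H$ iff $G$ has an edge between them. In particular distinct blobs are nonadjacent in $H$, and $H$ restricted to $T$ is $G[T]$.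

**Step 1 ($H$ is a forest, and each $s\in T$ has at most one neighbor in each blob).** This makes Lemma 2 applicable to the nodes. Two neighbors of $s$ in a blob, together with a path inside the blob that joins them, give a cycle of $G[Y]$ through $s$, which is impossible. Now suppose $H$ has a cycle. It contains a terminal, since blobs are pairwise nonadjacent. Each blob on it has two distinct terminals as cycle-neighbors. Choose in the blob a neighbor of each of them, and join these contact vertices by a path inside the blob (a single vertex if they coincide). As blobs are disjoint, this gives a cycle of $G[Y]$ through a terminal, which is impossible.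

**Step 2 (intervals of nodes, with a tie rule).** This step fixes the time scale. Apply Lemma 2 to the nodes, and choose the numbers in (2) so that

* among nodes with equal $a$, blobs have smaller $\lambda$ than terminals;
* among nodes with equal $b$, terminals have smaller $\rho$ than blobs.

So in a tie the blob's interval is the longer one. For a terminal $t\in T$ and a blob $B$ this gives the following.

**(T1)** *If $\lambda(t)<\lambda(B)$, there is a node $y$ with $y\prec B$ and $y\not\prec t$.* By (2), $a(t)\le a(B)$, and equality is excluded by the tie rule. So $D(t)\subsetneq D(B)$; take $y\in D(B)\setminus D(t)$.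

**(T2)** *If $\rho(t)>\rho(B)$, there is a node $y$ with $B\prec y$ and $t\not\prec y$.* Again $b(t)\ge b(B)$, and equality is excluded. Take $y$ with $D(y)=D_{b(B)+1}$, which exists since $b(B)+1\le b(t)\le\mu$. Then $B\in D(y)$, and $t\notin D(y)$ because $b(B)+1\le b(t)$.

**Step 3 (terminal components, gaps, free vertices).** This step finds the places for bulk arcs. By Lemma 1 the components of $G[T]$ are linearly ordered: $T_1\prec\dots\prec T_\nu$. Let $U_j=\bigcup_{t\in T_j}I(t)$. As $T_j$ is connected in $H$, each $U_j$ is a closed interval, and $U_1<\dots<U_\nu$ from left to right. Let $J_0<J_1<\dots<J_\nu$ be the open intervals that form the complement of $\bigcup_jU_j$ in $\mathbb R$ (with $J_0=\mathbb R$ if $\nu=0$). Fix $\tau_j\in J_j$ and $\varepsilon>0$ with $[\tau_j-\varepsilon,\tau_j+\varepsilon]\subset J_j$ for all $j$.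

Vertices of $R$ with a neighbor in $T$ are *contacts*; their set is $C$. The other vertices of $R$ are *free*. By Lemma 1 a free $f$ satisfies $T_i\prec f$ or $f\prec T_i$ for each $i$, and the $i$ of the first kind form an initial segment. So the free vertices are partitioned into sets $F_0,\dots,F_\nu$, where $f\in F_j$ iff $T_i\prec f$ for $i\le j$ and $f\prec T_i$ for $i>j$. Let $Q=T\cup C$. In Example 1 with $Y=V$: $T_i=\{s_i\}$, there is one blob $\{c_1,c_2,c_3,u_1,\dots,u_r\}$, and $F_1=\{u_1,\dots,u_r\}$ while $F_0=F_2=F_3=\emptyset$.

**Step 4 (how a blob touches the terminal components).** This step indexes the contacts of one blob. Let $B$ be a blob with at least one neighbor in $T$.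

* $B$ has at most one neighbor in each $T_i$: two of them, joined by a path in $T_i$, would give a cycle of $H$ through $B$.
* The indices $i$ for which $B$ has a neighbor in $T_i$ are consecutive. Let $s\in T_i$ and $s''\in T_{i''}$ be neighbors of $B$, let $i<i'<i''$, and let $t\in T_{i'}$. Then $s<t<s''$. Now $B\prec t$ would give $B\prec s''$, and $t\prec B$ would give $s\prec B$. So $t$ is a neighbor of $B$.

Let these indices be $\alpha(B),\dots,\beta(B)$. For such an $i$ let $s_i\in T_i$ be the neighbor of $B$ and $c_i\in B$ its unique neighbor in $B$ (Step 1). The symbols $s_i,c_i$ always refer to the blob under discussion.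

For a contact $d\in B$ the indices $i$ with $c_i=d$ are consecutive: if $i<i'<i''$ and $d\parallel s_i,s_{i''}$, then $d<s_{i'}$ would give $d<s_{i''}$, and $s_{i'}<d$ would give $s_i<d$. So $d\parallel s_{i'}$ and $d=c_{i'}$. Let these indices be $p(d),\dots,q(d)$. A terminal neighbor of $d$ in $T_i$ is a neighbor of $B$, hence is $s_i$, and then $d=c_i$. So the terminal neighbors of $d$ are exactly $s_{p(d)},\dots,s_{q(d)}$. Moreover:

**(∗)** *For $t\in T_i$: if $i<p(d)$, then $t<d$; if $i>q(d)$, then $d<t$.* In both cases $t,d$ are distinct and nonadjacent, hence comparable. If $i<p(d)$ and $d<t$, then $d<t<s_{p(d)}$, contradicting $d\parallel s_{p(d)}$. If $i>q(d)$ and $t<d$, then $s_{q(d)}<t<d$, contradicting $d\parallel s_{q(d)}$.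

**Step 5 (the position of $I(B)$).** $I(B)$ meets $U_i$ iff it meets $I(t)$ for some $t\in T_i$, that is, iff $\alpha(B)\le i\le\beta(B)$. Let $\alpha=\alpha(B)$. Since $I(B)$ meets $U_\alpha$, we have $\lambda(B)\le\max U_\alpha$. If $\alpha>1$ and $\lambda(B)\le\max U_{\alpha-1}$, then $I(B)$, which reaches $U_\alpha$, would contain $\max U_{\alpha-1}$ and meet $U_{\alpha-1}$, which is impossible. Hence, and by the mirror argument at the right end,
$$\lambda(B)\in J_{\alpha(B)-1}\cup U_{\alpha(B)},\qquad \rho(B)\in U_{\beta(B)}\cup J_{\beta(B)}.\tag{3}$$

## 8. Trimmed intervals for the contacts

A terminal $t\in T$ keeps $I(t)$. A contact $d\in B$ with $p=p(d)$, $q=q(d)$, $\alpha=\alpha(B)$, $\beta=\beta(B)$ gets $K(d)=[l(d),r(d)]$, where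

* $l(d)=\tau_{p-1}-\varepsilon$ if $p>\alpha$, or if $p=\alpha$ and $\lambda(B)\in J_{\alpha-1}$; otherwise ($p=\alpha$ and $\lambda(B)\in U_\alpha$) $l(d)=\lambda(B)$;
* $r(d)=\tau_q+\varepsilon$ if $q<\beta$, or if $q=\beta$ and $\rho(B)\in J_\beta$; otherwise ($q=\beta$ and $\rho(B)\in U_\beta$) $r(d)=\rho(B)$.

By (3) these cases are exhaustive. In Example 1 with $Y=V$, the blob has $a=1$ and $b=3$, the terminal $s_i$ has $a=b=i$, and the tie rule puts $\lambda(B)\in J_0$ and $\rho(B)\in J_3$. So $K(c_i)=[\tau_{i-1}-\varepsilon,\tau_i+\varepsilon]$ for $i=1,2,3$: consecutive contacts overlap in the window around $\tau_i$ and nowhere else. The sweep with these intervals is the walk of Example 1.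

**Step 6 (comparison of $K(d)$ with $I(B)$).** This step shows that trimming changes nothing near the terminals that $d$ touches. If $l(d)\in J_{p-1}$, then also $\lambda(B)<\min U_p$: for $p>\alpha$ because $\lambda(B)\le\max U_\alpha<\min U_p$, and for $p=\alpha$ because $\lambda(B)\in J_{\alpha-1}$. Otherwise $l(d)=\lambda(B)\in U_p$. Likewise, if $r(d)\in J_q$, then $\rho(B)>\max U_q$; otherwise $r(d)=\rho(B)\in U_q$. In particular
$$l(d)\in J_{p-1}\cup U_p,\qquad r(d)\in U_q\cup J_q.\tag{4}$$
We have $l(d)<r(d)$: if both ends are in $U$'s, this is $\lambda(B)<\rho(B)$; otherwise it follows from (4) and $p\le q$.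

**(K)** *$K(d)\cap U_i=I(B)\cap U_i$ for $p\le i\le q$, and $K(d)\cap U_i=\emptyset$ for all other $i$. In particular, for $p\le i\le q$, $K(d)$ contains $I(B)\cap I(s_i)\ne\emptyset$.* On the left, either $l(d)$ and $\lambda(B)$ both lie before $\min U_p$, or they are equal; the same holds on the right. So on $U_p,\dots,U_q$ the two intervals agree. By (4), $K(d)$ starts after $\max U_{p-1}$ and ends before $\min U_{q+1}$ (when these exist). The last statement follows since $I(s_i)\subseteq U_i$.

## 9. At most two open vertices, correct order, correct bulk sets

By the interval of $x\in Q$ we mean $I(x)$ if $x\in T$ and $K(x)$ if $x\in C$. A vertex is *open* at a time if its interval contains that time.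

**Step 7 (L1).** *At each time at most two vertices of $Q$ are open, and all endpoints are distinct.* This is the bound $|O|\le2$.

*A time $\theta\in U_i$.* By (K), an open contact of a blob $B$ has $p(d)\le i\le q(d)$, so it is $c_i$, and then $\theta\in I(B)$. Map each open terminal to itself and each open contact to its blob. This is an injection into the nodes whose interval contains $\theta$, and there are at most two of these by Lemma 2.

*Times in $J_j$.* No terminal is open. Let $d\in B$ be a contact with $K(d)\cap J_j\ne\emptyset$. By (4), $p(d)-1\le j\le q(d)$, hence $\alpha(B)-1\le j\le\beta(B)$.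

* If $\alpha(B)\le j<\beta(B)$, then $I(B)$ meets $U_j$ and $U_{j+1}$, so it contains $J_j$, $\max U_j$ and $\min U_{j+1}$.
* If $j=\alpha(B)-1$, then $p(d)\le j+1=\alpha(B)$, so $p(d)=\alpha(B)=j+1$. By (4), $K(d)$ can meet $J_j$ only if $l(d)\in J_j$, and for $p=\alpha$ this means $\lambda(B)\in J_j$. Since $I(B)$ meets $U_{j+1}$, it contains $\min U_{j+1}$.
* If $j=\beta(B)$, then $q(d)=\beta(B)=j$, and $K(d)$ can meet $J_j$ only if $r(d)\in J_j$, which means $\rho(B)\in J_j$. Since $I(B)$ meets $U_j$, it contains $\max U_j$.

So every blob that has a contact meeting $J_j$ contains $\max U_j$ or $\min U_{j+1}$ in its interval. Intervals of distinct blobs are disjoint.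

If one blob $B$ contains both points, no other blob is involved. Its contacts that meet $J_j$ satisfy $p(d)\le j\le q(d)$, so that $d=c_j$, or $p(d)=j+1$, so that $d=c_{j+1}$. These are at most two.

Otherwise at most one involved blob contains $\max U_j$. It has $\beta=j$, since $\beta>j$ would make its interval contain $\min U_{j+1}$ too. Its contacts that meet $J_j$ have $p(d)\le\beta=j\le q(d)$, so only $c_j$ qualifies. And at most one involved blob contains $\min U_{j+1}$. It has $\alpha=j+1$, its contacts that meet $J_j$ have $j+1\le p(d)\le j+1$, and only $c_{j+1}$ qualifies. Again there are at most two.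

*Distinctness.* The value $\tau_j-\varepsilon$ is used as an endpoint only by contacts $d$ with $p(d)=j+1$. Such a $d$ meets $J_j$, and $j<p(d)\le\beta(B)$. So the first or second bullet above applies, and $I(B)$ contains $\min U_{j+1}$. This determines $B$, and then $d=c_{j+1}$; so the value is used at most once. The value $\tau_j+\varepsilon$ is used only by contacts $d$ with $q(d)=j$. Then $d$ meets $J_j$ and $j\ge\alpha(B)$, so the first or third bullet applies, $I(B)$ contains $\max U_j$, which determines $B$, and $d=c_j$. All other endpoints are numbers $\lambda(\cdot),\rho(\cdot)$ in $\bigcup_iU_i$. These are distinct for distinct nodes, and $\lambda(B)$ is used only by $c_{\alpha(B)}$, while $\rho(B)$ is used only by $c_{\beta(B)}$.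

**Step 8 (L2).** *If the interval of $x\in Q$ ends before that of $y\in Q$ begins, then $x<y$.* This will permit the open arcs.

* *Two terminals.* This is Lemma 2.
* *$x=t\in T_i$ and $y=d\in B$ a contact.* If $l(d)=\lambda(B)$, then $\rho(t)<\lambda(B)$, so $t\prec B$ and $t<d$. Otherwise $l(d)\in J_{p(d)-1}$, and $\rho(t)\in U_i$ lies before it, so $i\le p(d)-1$, and (∗) gives $t<d$.
* *$x=d\in B$ a contact and $y=t\in T_i$.* If $r(d)=\rho(B)$, then $\rho(B)<\lambda(t)$ and $B\prec t$. Otherwise $r(d)\in J_{q(d)}$ lies before $\lambda(t)\in U_i$, so $i\ge q(d)+1$, and (∗) gives $d<t$.
* *Contacts of different blobs, $x\in B$, $y\in B'$.* By (K), $K(x)$ contains a point of $I(B)$ and $K(y)$ a point of $I(B')$, the former earlier. Since $I(B)\cap I(B')=\emptyset$, we get $\rho(B)<\lambda(B')$ and $B\prec B'$.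
* *Contacts $x,y$ of the same blob $B$.* By (K), $K(x)$ has a point in $U_{q(x)}$ and $K(y)$ one in $U_{p(y)}$, the former earlier, so $q(x)\le p(y)$. Equality would give $x=c_{q(x)}=y$. So $q(x)<p(y)$, hence $q(x)<\beta(B)$ and $p(y)>\alpha(B)$. By definition $r(x)=\tau_{q(x)}+\varepsilon$ and $l(y)=\tau_{p(y)-1}-\varepsilon$. As $r(x)<l(y)$, we cannot have $q(x)=p(y)-1$, so $i:=q(x)+1<p(y)$. By (∗), $x<s_i<y$.

The last case shows why consecutive contacts of a blob overlap around $\tau_j$: they may be adjacent, and only when a whole terminal component lies between them are they known to be comparable.

**Step 9 (L3).** *At time $\tau_j$ no terminal is open. Every $x\in Q$ whose interval ended before $\tau_j$ satisfies $x\prec F_j$. Every $x\in Q$ whose interval begins after $\tau_j$ satisfies $F_j\prec x$.* This will show that the bulk arc at $\tau_j$ collects $F_j$.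

The first statement holds since $\tau_j\in J_j$. For a terminal $x\in T_i$ the other two are the definition of $F_j$: its interval is in $U_i$, which lies before $\tau_j$ iff $i\le j$. Let $f\in F_j$.

*A contact $d\in B$ with $r(d)<\tau_j$.* By (K), $K(d)$ meets $U_{q(d)}$, so $q(d)\le j$; in particular $j\ge1$. If $q(d)<j$, take any $t\in T_j$; then $d<t$ by (∗), and $t<f$. Let $q(d)=j$. Then $r(d)\ne\tau_j+\varepsilon$, so by definition $\beta(B)=j$ and $r(d)=\rho(B)\in U_j$. Suppose $d\not<f$. If $f<d$, then $s_j<f<d$, contradicting $s_j\parallel d$. Also $d\ne f$, since $f$ is free. So $d\parallel f$; both are in $R$ and adjacent, hence $f\in B$. Now $\max U_j=\rho(t)$ for some $t\in T_j$, and $\rho(B)\in U_j$ differs from $\rho(t)$, so $\rho(t)>\rho(B)$. By (T2) there is a node $y$ with $B\prec y$ and $t\not\prec y$. But $t<f$ and $f\in B\prec y$ give $t\prec y$, a contradiction.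

*A contact $d\in B$ with $l(d)>\tau_j$.* By (K), $p(d)\ge j+1$; in particular $j<\nu$. If $p(d)>j+1$, take any $t\in T_{j+1}$; then $f<t$, and $t<d$ by (∗). Let $p(d)=j+1$. Then $l(d)\ne\tau_j-\varepsilon$, so $\alpha(B)=j+1$ and $l(d)=\lambda(B)\in U_{j+1}$. Suppose $f\not<d$. If $d<f$, then $d<f<s_{j+1}$, contradicting $d\parallel s_{j+1}$. So $d\parallel f$ and $f\in B$. Now $\min U_{j+1}=\lambda(t)$ for some $t\in T_{j+1}$, and $\lambda(t)<\lambda(B)$. By (T1) there is a node $y$ with $y\prec B$ and $y\not\prec t$. But $y\prec f$ and $f<t$ give $y\prec t$, a contradiction.

**Example 3 (the tie rule is needed).** Let $V=Y=\{t,d,f\}$, let $t<f$ be the only relation, and let $S=\{t\}$. The graph is the path $t\,d\,f$. There is one blob $B=\{d,f\}$ with contact $d$, and $F_1=\{f\}$. The nodes $t,B$ are incomparable, as in Example 2. If we chose $\rho(B)<\rho(t)$, then $\rho(B)\in U_1$ and $r(d)=\rho(B)$, so $d$ would be closed before $\tau_1$, although $d\parallel f$; the bulk at $\tau_1$ would miss $f$. The tie rule gives $\lambda(B)<\lambda(t)<\rho(t)<\rho(B)$ and $K(d)=[\tau_0-\varepsilon,\tau_1+\varepsilon]$. The sweep is: open $d$; bulk with $\{t\}$, which adds nothing; open $t$; close $t$; bulk with $\emptyset$,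 which adds $\Phi(\{d\},\{t\},\emptyset)=\{f\}$; close $d$.

## 10. The path that collects $Y$

**Step 10 (the sweep).** This step turns the intervals into a path. Traverse time from left to right. Open and close the vertices of $Q$ at the ends of their intervals; by (L1) all these times are distinct. At each $\tau_j$, $j=0,\dots,\nu$, perform a bulk with
$$N'=N_j:=\mathrm{Min}\{x\in Q:\text{ the interval of }x\text{ begins after }\tau_j\}.$$
The $\tau_j$ differ from all endpoints, since the endpoints in $J_j$ are $\tau_j\pm\varepsilon$. We check that every arc exists.

*Sizes.* An antichain in $Q$ has pairwise intersecting intervals by (L2), hence a common time by the Helly property, hence at most two elements by (L1). As $M$ is always the set of maximal closed vertices, it is an antichain in $Q$, and so is $N_j$. So $|M|,|N_j|\le2$. In particular every close arc exists.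

*Open $y$.* At the left end of the interval of $y$, at most two vertices are open including $y$, so $|O|\le1$ just before. All closed vertices are $<y$ by (L2). If some $N_j$ is pending, then $y$ begins after $\tau_j$, so $y\ge z$ for some $z\in N_j$.

*Bulk at $\tau_j$.* $O\cap S=\emptyset$ by (L3). The third component is $\bot$: for $j=0$ because it still has its initial value, and for $j\ge1$ because the intervals of the nonempty set $T_j$ of terminals lie in $U_j$, so these terminals are closed after $\tau_{j-1}$ and before $\tau_j$.

*What is collected.* Let $f\in F_j$. Then $f\notin S$, and $f\notin O$ because $O\subseteq Q$ and $f$ is free. By (L3), $m<f<z$ for all $m\in M$ and $z\in N_j$. So $F_j\subseteq\Phi(O,M,N_j)$. Hence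
$$Y=Q\cup\bigcup_{j=0}^{\nu}F_j\subseteq Y(\Lambda).\qquad\square$$

## 11. A longest path in $\mathcal O(n^6)$ time, and the proofs of Theorems 1 and 2

By Proposition B and $w\ge0$, every $S$-forest $Y$ satisfies $w(Y)\le w(Y(\Lambda))$ for some path $\Lambda$. By Proposition A, $Y(\Lambda)$ is an $S$-forest, and $w(Y(\Lambda))$ is the total gain of $\Lambda$. So the maximum weight of an $S$-forest is the maximum total gain of a path from the initial state.

**Step 1 (dynamic programming applies).** The part of the digraph reachable from the initial state is acyclic: a reachable cycle would give arbitrarily long walks, but by Proposition A all walks have at most $3n+1$ arcs. So a path of maximum gain is found along a topological order, in time linear in the number of states and arcs, if each arc costs $\mathcal O(1)$.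

**Step 2 (counting).** There are $\mathcal O(n^2)$ choices for each of $O$, $M$, $N$, so there are $\mathcal O(n^6)$ states.

* Open arcs leave only states with $|O|\le1$: $\mathcal O(n)$ choices of $O$, $\mathcal O(n^2)$ of $M$, $\mathcal O(n^2)$ of $N$ and at most $n$ of $y$, in total $\mathcal O(n^6)$.
* There are at most two close arcs per state, in total $\mathcal O(n^6)$.
* Bulk arcs leave only states with $N=\bot$, of which there are $\mathcal O(n^4)$; with $\mathcal O(n^2)$ choices of $N'$ this is $\mathcal O(n^6)$.

**Step 3 (constant time per arc).** All tests involve sets of at most two elements. For the bulk gains, precompute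
$$\sum\{w(f):f\in V\setminus S,\ m<f<z\ \text{ for all } m\in M,\ z\in N'\}$$
for all $\mathcal O(n^4)$ pairs $(M,N')$, in $\mathcal O(n^5)$ time. The gain of a bulk arc is this sum minus the contributions of the at most two elements of $O$. So each arc costs $\mathcal O(1)$.

**Proof of Theorem 1.** Compute $<$ from the representation in $\mathcal O(kn^2)$ time (Lemma 0), run the dynamic program in $\mathcal O(n^6)$ time, and output $X=V\setminus Y(\Lambda)$ for an optimal $\Lambda$. The algorithm is the same for all $k\ge2$, and the total time is $\mathcal O(kn^2+n^6)$. $\square$

This answers Question 9.1.4 affirmatively for both versions, with $f(k)=\mathcal O(k)$ and $g(k)=6$.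

**Proof of Theorem 2.** Everything after Lemma 0 uses only a strict partial order whose incomparability graph is $G$, that is, a transitive orientation of the complement of $G$. By McConnell and Spinrad, *Modular decomposition and transitive orientation*, Discrete Math. 201 (1999), a transitive orientation of a comparability graph is computable in time linear in its numbers of vertices and edges. Applied to the complement of a cocomparability graph $G$, this takes $\mathcal O(n^2)$ time. So the total is $\mathcal O(n^6)$.

*The union of the classes.* By Lemma 0, $k$-trapezoid graphs are cocomparability graphs. Conversely, let $G$ be the incomparability graph of a finite poset. By Szpilrajn's theorem, for every incomparable pair and each of its two orientations there is a linear extension with that orientation. So the poset is the intersection of finitely many linear extensions $\pi_1,\dots,\pi_k$, where $\pi_i(v)\in\{1,\dots,n\}$ is the position of $v$; repeat one if needed so that $k\ge2$. Represent $v$ on $L_i$ by the interval $[\pi_i(v),\pi_i(v)+\frac12]$. Then $u$ is strictly to the left of $v$ on every line iff $\pi_i(u)<\pi_i(v)$ for all $i$, that is, iff $u<v$ in the poset. By Lemma 0 the intersection graph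 of these $k$-trapezoids is $G$.

*The $S$-forests.* Subsets of $Y(\Lambda)$ are $S$-forests by Proposition A, since subsets of $S$-forests are $S$-forests. Every $S$-forest is a subset of some $Y(\Lambda)$ by Proposition B. The number of arcs was counted in Step 2. $\square$

## 12. Exponents $o(h(k))$, and lower bounds of the form $n^{c\,h(k)}$

**Corollary 1.** For every function $h$ with $h(k)\to\infty$, SFVS on $k$-trapezoid graphs given with a representation is solvable in time $\mathcal O(k)\cdot n^{o(h(k))}$, in both versions.

*Proof.* The constant $6$ is $o(h(k))$. The hypothesis $h(k)\to\infty$ is needed for this formulation: if $h$ is merely unbounded, it may stay bounded along a sequence of values of $k$, and then $6$ is not $o(h(k))$. $\square$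

**Corollary 2.** Let $h$ be unbounded and $c>0$. Then it is not true that for every fixed $k$ every algorithm needs time at least $n^{c\,h(k)}$ for infinitely many $n$.

*Proof.* Choose $k$ with $c\,h(k)>6$. For this fixed $k$ the algorithm of Theorem 1 runs in time $\mathcal O_k(n^6)$, where the constant may depend on $k$. This is less than $n^{c\,h(k)}$ for all large $n$. $\square$
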